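# Three farthest points on a convex surface: a tie that survives perturbation

## Ties of three persist on an open set, ties of four are exceptional

Let $\mathcal S$ be the space of all closed convex surfaces in $\mathbb R^3$, that is, boundaries of open bounded convex sets, with the Pompeiu–Hausdorff metric. It is a Baire space. For $S\in\mathcal S$ let $\rho$ be the intrinsic metric of $S$, put $\rho_x(y)=\rho(x,y)$, and let
$$F_x=\{y\in S:\rho(x,y)=\max_{z\in S}\rho(x,z)\}$$
be the set of farthest points from $x$. Put
$$S_{(n)}=\{S\in\mathcal S:\ \exists\,x\in S\text{ such that }\operatorname{card}F_x\ge n\}.$$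

**Theorem A.** There is $\varepsilon>0$ such that every $S\in\mathcal S$ at Pompeiu–Hausdorff distance $<\varepsilon$ from a flat equilateral triangle $T\times\{0\}\subset\mathbb R^3$ of circumradius $1$ has a point $x$ with $\operatorname{card}F_x\ge3$. Hence $S_{(3)}$ contains a nonempty open set, and since $\mathcal S$ is a Baire space, $S_{(3)}$ is of second category.

**Theorem B.** $S_{(4)}$ is of first category. Hence $S_{(n)}$ is of second category if and only if $n\le3$. For most $S\in\mathcal S$ one has $\operatorname{card}F_x\le3$ for all $x\in S$, and for most $S$ in the open set of Theorem A, $\max_x\operatorname{card}F_x=3$.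

In plain words: stand at a point $x$ of a convex surface, measure distances along the surface, and ask how many points are farthest from you. You may choose $x$. The paper "Extreme Points Of The Distance Function On Convex Surfaces" (https://www.ams.org/journals/tran/1998-350-04/S0002-9947-98-02106-0/S0002-9947-98-02106-0.pdf), from which the problem is taken, concerns this setting. It is known that $S_{(2)}$ is of second category; the problem is to prove or disprove the same for $S_{(3)}$. Theorem A proves it, and Theorem B says that $3$ is the last number for which it is true.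

Let us go through the words.

**Definition (category).** A subset of a topological space is *nowhere dense* if its closure has empty interior, *of first category* if it is a countable union of nowhere dense sets, and *of second category* otherwise. A *Baire space* is one in which every nonempty open set is of second category. *Most* elements of a Baire space have a property if those that do not have it form a set of first category.

In $\mathbb R$, for instance, $\mathbb Q$ is of first category and every open interval is of second category. A set containing a set of second category is of second category. So to prove Theorem A it is enough to find one nonempty open set inside $S_{(3)}$. To prove Theorem B we must write $S_{(4)}$ as a countable union of nowhere dense sets.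

**Definition (Pompeiu–Hausdorff distance).** For compact sets $A,A'$, $h(A,A')$ is the least $\delta\ge0$ such that each point of $A$ is within $\delta$ of $A'$ and each point of $A'$ is within $\delta$ of $A$.

For example, the boundary of the thin prism $T\times[-\frac a2,\frac a2]$ is at distance $\frac a2$ from $T\times\{0\}$. The flat triangle itself is not in $\mathcal S$, since it bounds no open set, but it is a limit of elements of $\mathcal S$. Closeness in $h$ carries no information about tangent planes or curvature: a surface near a smooth one can be a polyhedron.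

**Definition (intrinsic metric).** $\rho(x,y)$ is the infimum of the lengths of curves on $S$ from $x$ to $y$.

On the unit sphere $\rho(x,-x)=\pi$ while $|x-(-x)|=2$, and $F_x=\{-x\}$ for every $x$. Always $\rho(x,y)\ge|x-y|$. We also use that $\rho$ is continuous for the Euclidean topology of $S$. Here is why. Place $0$ inside, with $\{|x|\le r_0\}\subset\operatorname{conv}S\subset\{|x|\le R_0\}$. The gauge $g$ of $\operatorname{conv}S$ is Lipschitz and lies between $1/R_0$ and $1/r_0$ on the unit sphere, so $\omega\mapsto\omega/g(\omega)$ is a Lipschitz map from the sphere onto $S$ with Lipschitz inverse $x\mapsto x/|x|$. Hence $\rho(x,y)\le\mathrm{const}\cdot|x-y|$. In particular $F_x$ is nonempty and compact, so $S_{(1)}=\mathcal S$. Since $S$ is compact, shortest paths exist by Arzelà–Ascoli.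

## Nearest-point projection compares intrinsic metrics

For $S\in\mathcal S$ let $K=\operatorname{conv}S$, a convex body with $\partial K=S$, and let $P_K$ be the nearest-point projection onto $K$. It is $1$-Lipschitz, and it maps $\mathbb R^3\setminus\operatorname{int}K$ into $S$. Two consequences carry all comparisons between different surfaces.

**(P)** A curve of length $L$ outside $\operatorname{int}K$ from $x'$ to $y'$ is mapped by $P_K$ to a curve in $S$ of length at most $L$. Hence $\rho(P_Kx',P_Ky')\le L$.

**(N)** If a convex body $Q$ contains $K$ and $x\in S$, there is $x'\in\partial Q$ with $P_Kx'=x$, and then $|x-x'|=\operatorname{dist}(x',K)$. Indeed, let $\nu$ be an outer normal of $K$ at $x$. Every point $x+t\nu$ with $t\ge0$ has $x$ as nearest point in $K$. Follow this ray until it leaves $Q$.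

If $K\subset Q$ then $\operatorname{int}K\subset\operatorname{int}Q$, so curves on $\partial Q$ are allowed in (P).

## Counting parameters, and why symmetry is not enough

The point $x$ has two degrees of freedom. A tie between $k$ candidates for the farthest point is $k-1$ equations. So one expects that ties with $k-1\le2$ can persist under perturbation and that ties with $k-1=3$ can be destroyed. This is only a heuristic, since distance functions on a convex surface need not be differentiable and the number of candidates is not given in advance, but it predicts both theorems.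

The obvious way to produce a triple tie is symmetry: take a surface with a threefold axis and let $x$ be a point of the axis. Any farthest point off the axis then comes in a triple. But this concerns only surfaces with the symmetry, whereas for Theorem A we need every surface in some open set. The tie must be forced by topology. We now look for a configuration that forces it.

## The doubled triangle seen from its centre

Let $a_0,a_1,a_2$ be unit vectors in $\mathbb R^2$ with mutual angles $120^\circ$. Then $\sum_ka_k=0$, $\langle a_j,a_k\rangle=-\frac12$ for $j\ne k$, and $\sum_k\langle u,a_k\rangle\langle w,a_k\rangle=\frac32\langle u,w\rangle$. Let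
$$T=\operatorname{conv}\{a_0,a_1,a_2\}=\{w:p_k(w)\ge0,\ k=0,1,2\},\qquad p_k(w)=2\langle w,a_k\rangle+1.$$
A thin convex surface near $T$ looks like two copies of $T$, a top and a bottom sheet, glued along $\partial T$. Distances on this doubled triangle are
$$d_+(u,w)=|u-w|\ \text{(same sheet)},\qquad d_-(u,w)=\min_{z\in\partial T}\bigl(|u-z|+|z-w|\bigr)\ \text{(different sheets)}.$$

To estimate $d_-$, unfold. The side opposite $a_k$ lies on the line $\langle w,a_k\rangle=-\frac12$, whose distance from $u\in T$ is $\frac12p_k(u)$. So the reflection of $u$ in this line is $R_ku=u-p_k(u)a_k$. The segment from $R_ku$ to $w\in T$ meets the line at a point $z$ whose coordinate along the line is a convex combination of those of $u$ and $w$. Since $T$ projects orthogonally onto that side, $z$ lies on the side. As $|u-z|=|R_ku-z|$, this gives $d_-(u,w)\le|R_ku-w|$. Moreover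
$$|R_ku-w|^2=|u-w|^2-2p_k(u)\langle u-w,a_k\rangle+p_k(u)^2=|u-w|^2+p_k(u)p_k(w),$$
because $2\langle u-w,a_k\rangle=p_k(u)-p_k(w)$. So for each $k$
$$d_-(u,w)^2\le|u-w|^2+p_k(u)p_k(w).\tag{1}$$

Now stand at the centre $u=0$ of the top sheet. Let $w\in T$ and $\varrho=|w|\le1$. Some $-a_k$ makes an angle at most $60^\circ$ with $w$, so $\langle w,a_k\rangle\le-\varrho/2$ and $\min_kp_k(w)\le1-\varrho$. Therefore
$$|w|^2+\min_kp_k(w)\le1-\varrho+\varrho^2\le1,\tag{2}$$
and since $p_k(0)=1$, (1) gives
$$d_-(0,w)^2\le1-\varrho+\varrho^2.\tag{3}$$
The right side is $<1$ unless $\varrho=0$ or $\varrho=1$, and in $T$ the latter happens only at the vertices. Also $d_+(0,w)=\varrho<1$ unless $w$ is a vertex. On the other hand $|a_k|=1$, and $d_-(0,0)=2\cdot\frac12=1$. So from the top centre exactly four points are farthest, all at distance $1$: the three corners and the bottom centre.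

This picture suggests a proof of Theorem A. Near the centre there are four candidates. As $u$ moves in a small disc, which of them are farthest? A point $u\neq0$ is farthest from a corner that it moves away from, so on the boundary circle of the disc the corners should compete in a cyclic pattern.

## A prism where the corners tie but are not farthest

A sensible first attempt uses only the corners: cover the disc of positions $u$ by the sets $C_k$ where the farthest distance is attained near $a_k$, $k=0,1,2$, and use a topological argument to find a point common to all three. This stops at the word "cover", as a prism shows.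

Let $S=\partial(T\times[-\frac a2,\frac a2])$, with top centre $c=(0,\frac a2)$ and bottom centre $c'=(0,-\frac a2)$. A path from $c$ to $c'$ has length at least $\frac12$ on the top before it leaves it, at least $a$ in coming down, and at least $\frac12$ on the bottom after its last entry. So $\rho(c,c')\ge1+a$. Compare the points within $0.1$ of a corner $a_k$; they project to points $w\in T$ with $|w-a_k|\le0.1$.

* On the top, $\rho\le1$.
* On a lateral face, at depth $t\in[0,a]$ under the point $w$ of a side: unfolding this face into the plane of the top gives $\rho^2\le|w|^2-\frac14+(\frac12+t)^2=|w|^2+t+t^2\le1+a+a^2$.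
* On the bottom, under $w$, choose $j$ minimizing $p_j(w)$ and unfold across the side opposite $a_j$. The distance from $w$ to that side is $\frac12p_j(w)$, so $\rho^2\le|w|^2-\bigl(\frac12p_j(w)-\frac12\bigr)^2+\bigl(\frac12+a+\frac12p_j(w)\bigr)^2=|w|^2+p_j(w)+a^2+a\,(1+p_j(w))$. Here $p_j(w)\le p_{k+1}(w)=2\langle w-a_k,a_{k+1}\rangle\le0.2$ (indices mod $3$), and by (2) we get $\rho^2\le1+1.2a+a^2$.

(The unfolded segments stay on the faces used, for the same convex combination reason as before.) All three bounds are less than $(1+a)^2$. So at the top centre the three corner regions tie by symmetry, but none of them contains a farthest point; the sets $C_0,C_1,C_2$ miss this position.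

The remedy is to admit the bottom centre as a fourth competitor and to look for a point where *some* three of the four tie. The topological statement we need is the following.

## A covering lemma for four closed sets in a disc

**Lemma 1.** Let $B=\{u\in\mathbb R^2:|u|\le s\}$, $s>0$, be covered by closed subsets $C_0,C_1,C_2,C_3$ such that $C_3\cap\partial B=\emptyset$ and, for $k\le2$, $u\in C_k\cap\partial B$ implies $\langle u,a_k\rangle<0$. Then some $u\in B$ lies in at least three of the sets $C_j$.

*Proof.* Suppose that every $u$ lies in at most two of them.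

**Step 1: a subordinate family of functions.** The purpose is to turn the covering into a map. For $\tau>0$ put $\varphi_j(u)=\max(0,\tau-\operatorname{dist}(u,C_j))$, with $\varphi_j=0$ if $C_j=\emptyset$. Since each $u$ lies in some $C_j$, $\sum_j\varphi_j>0$ on $B$. For $\tau$ small enough:

* at each $u\in B$ at most two $\varphi_j$ are positive. Otherwise, for some $\tau_n\to0$ there are $u_n$ within $\tau_n$ of three of the sets; passing to a subsequence, the triple is fixed and $u_n\to u$, and $u$ lies in all three.
* $\varphi_3=0$ on $\partial B$, since $C_3$ is compact and disjoint from $\partial B$.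
* if $u\in\partial B$, $k\le2$ and $\varphi_k(u)>0$, then $\langle u,a_k\rangle<0$. Otherwise there are $u_n\in\partial B$ with $\langle u_n,a_k\rangle\ge0$ and $\operatorname{dist}(u_n,C_k)\to0$, and a limit point $u\in C_k\cap\partial B$ has $\langle u,a_k\rangle\ge0$.

Fix such a $\tau$.

**Step 2: a map of the disc into a graph.** The purpose is to contradict a winding number. Put $e_k=-a_k$ for $k\le2$, $e_3=0$, and
$$G=\frac{\sum_j\varphi_je_j}{\sum_j\varphi_j}:B\to\mathbb R^2,$$
which is continuous. At each point at most two weights are positive, so the image lies in the union of the segments $[e_i,e_j]$: the three sides of $\Delta=\operatorname{conv}\{e_0,e_1,e_2\}$ and the three spokes $[0,e_k]$. Pick $q\in\operatorname{int}\Delta$ on no spoke. Then $G$ maps the whole disc into $\mathbb R^2\setminus\{q\}$, so the loop $G|_{\partial B}$ has winding number $0$ about $q$.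

**Step 3: the winding number computed on the boundary.** We show it is $1$. For $u\in\partial B$, $G(u)$ is a convex combination of at most two of $e_0,e_1,e_2$, and only those $e_k=-a_k$ occur for which $\langle u,-a_k\rangle>0$. So $G(\partial B)\subset\partial\Delta$ and $\langle G(u),u\rangle>0$. All points of the segment from $G(u)$ to $u$ have positive inner product with $u$, so the straight-line homotopy from $G|_{\partial B}$ to the inclusion avoids $0$. Thus the winding number about $0$ is $1$. Both $0$ and $q$ lie in $\operatorname{int}\Delta$, a single component of $\mathbb R^2\setminus\partial\Delta$, so the winding number about $q$ is $1$ as well. This contradicts Step 2. $\square$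

## Planar estimates with a margin

Lemma 1 will be applied with $C_j$ the set of positions whose farthest set meets a small region $V_j$, $V_0,V_1,V_2$ at the corners and $V_3$ at the centre. We need estimates on the doubled triangle that are robust enough to survive an error of order $\varepsilon$.

**Step 1: away from the four candidates.** This step says that from the centre nothing else comes close to distance $1$. By (3), by $d_+(0,w)=|w|$, and by compactness of the set of $w$ in question, there is $\eta\in(0,1)$ with
$$d_\pm(0,w)\le1-\eta\quad\text{if }w\in T,\ |w|\ge0.09,\ |w-a_k|\ge0.09\ (k=0,1,2).\tag{4}$$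

**Step 2: moving the observer.** This step records how the relevant quantities change with $u$. Let $m(u)=\max_k|u-a_k|$. Since $\min_k\langle u,a_k\rangle\le-|u|/2$,
$$m(u)^2\ge1+|u|+|u|^2.\tag{5}$$
By the triangle inequality, for $u,w\in T$,
$$d_\pm(u,w)\le d_\pm(0,w)+|u|.\tag{6}$$

Fix $s=\min(0.1,\eta/2)$ and $\varepsilon=s/200$. The radius $s$ of the disc is small, and the error scale $\varepsilon$ is much smaller.

**Step 3: on the circle $|u|=s$ the centre loses.** The aim is to prepare $C_3\cap\partial B=\emptyset$. *If $|u|=s$, $w\in T$ and $|w|\le0.15$, then*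
$$d_\pm(u,w)^2\le1+0.9s+s^2.\tag{7}$$
For $d_+$ this is clear, since $d_+\le0.25$. For $d_-$, average (1) over $k$. Expanding, and using $\sum a_k=0$,
$$\tfrac13\sum_kp_k(u)p_k(w)=1+\tfrac43\cdot\tfrac32\langle u,w\rangle=1+2\langle u,w\rangle,$$
so
$$d_-(u,w)^2\le|u-w|^2+1+2\langle u,w\rangle=1+s^2+|w|^2.$$
This suffices if $|w|^2\le0.9s$. Otherwise $\varrho=|w|>\sqrt{0.9s}\ge3s$, because $s\le0.1$. Then by (6), (3), and $\varrho\le0.15$,
$$d_-(u,w)\le\sqrt{1-\varrho+\varrho^2}+s\le1-\tfrac\varrho2(1-\varrho)+s\le1-0.4\varrho+s<1.$$

**Step 4: on the circle a corner that $u$ approaches loses.** The aim is to prepare the boundary condition for $C_0,C_1,C_2$. *If $|u|=s$, $\langle u,a_k\rangle\ge0$, $w\in T$ and $|w-a_k|\le0.15$, then (7) holds again.* We have $\langle u,w\rangle\ge\langle u,w-a_k\rangle\ge-0.15s$. So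
$$d_+^2=s^2+|w|^2-2\langle u,w\rangle\le1+0.3s+s^2.$$
For $d_-$ choose $j$ minimizing $p_j(w)$. Then $0\le p_j(w)\le p_{k+1}(w)=2\langle w-a_k,a_{k+1}\rangle\le0.3$ (indices mod $3$), and $p_j(u)\le1+2s$. By (1) and (2),
$$d_-^2\le s^2-2\langle u,w\rangle+\bigl(|w|^2+p_j(w)\bigr)+2s\,p_j(w)\le s^2+0.3s+1+0.6s.$$

**Step 5: the margin.** The last planar step compares Steps 3 and 4 with the farthest corner. Under the hypotheses of Step 3 or of Step 4, by (5),
$$m(u)-d_\pm(u,w)\ge\sqrt{1+s+s^2}-\sqrt{1+0.9s+s^2}\ge\frac{0.1s}{2.2}>8\varepsilon.\tag{8}$$
Indeed the difference of roots is $0.1s$ divided by their sum, the sum is at most $2\sqrt{1.11}<2.2$, and $8\varepsilon=0.04s$ while $0.1/2.2>0.045$.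

## Transfer to every surface near the triangle: proof of Theorem A

Identify $T$ with $T\times\{0\}$ and put $\mathcal U=\{S\in\mathcal S:h(S,T)<\varepsilon\}$. This set is open, and it contains the boundary of $T\times[-\frac\varepsilon2,\frac\varepsilon2]$, so it is nonempty. Fix $S\in\mathcal U$, $K=\operatorname{conv}S$, $P=P_K$, and let $Q$ be the closed $\varepsilon$-neighbourhood of $T$, a convex body. Since $S\subset Q$, $K\subset Q$.

**Step 1: coordinates on $S$.** We need a continuous disc of observers on $S$. A point $x'\in\partial Q$ is at distance $\varepsilon$ from $T$, and each point of $T$ is within $\varepsilon$ of $S$, so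
$$|x'-Px'|=\operatorname{dist}(x',K)\le2\varepsilon\qquad(x'\in\partial Q).\tag{9}$$
Let $B=\{|u|\le s\}$, which lies in $T$ because the inradius is $\frac12$. For $u\in B$ put $u^+=(u,\varepsilon)\in\partial Q$ and $\sigma(u)=P(u^+)\in S$. Then $\sigma$ is continuous and $|\sigma(u)-u|\le3\varepsilon$.

**Step 2: a lower bound for the farthest distance.** Choose $b_k\in S$ with $|b_k-a_k|<\varepsilon$. Then $\rho(\sigma(u),b_k)\ge|\sigma(u)-b_k|\ge|u-a_k|-4\varepsilon$, so
$$\max\rho_{\sigma(u)}\ge m(u)-4\varepsilon.\tag{10}$$

**Step 3: an upper bound by paths on $\partial Q$.** This step bounds intrinsic distances on $S$ by $d_\pm$. Let $y\in S$. By (N) pick $y'\in\partial Q$ with $Py'=y$, and let $w\in T$ be the point of $T$ nearest to $y'$. By (9),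
$$|y-w|\le|y-y'|+|y'-w|\le3\varepsilon.$$
We claim that for a suitable sign
$$\rho(\sigma(u),y)\le d_\pm(u,w)+\pi\varepsilon\le d_\pm(u,w)+4\varepsilon.\tag{11}$$
By (P) it suffices to join $u^+$ to $y'$ on $\partial Q$ by a curve of length at most $d_\pm(u,w)+\pi\varepsilon$. The vector $y'-w$ has length $\varepsilon$ and lies in the normal cone of $T$ at $w$. So there are three cases.

* If $y'=(w,\varepsilon)$, use the segment on top (sign $+$).
* If $y'=(w,-\varepsilon)$, take $z\in\partial T$ realizing $d_-(u,w)$ and an outer unit normal $\nu$ of $T$ at $z$ in the plane. Go along the top from $u$ to $z$; then along the half circle $z+\varepsilon(\cos\beta\,\nu+\sin\beta\,e_3)$, where $e_3=(0,0,1)$ and $\beta$ runs from $\frac\pi2$ to $-\frac\pi2$; then along the bottom from $z$ to $w$ (sign $-$).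
* Otherwise $w\in\partial T$ and $y'=w+\varepsilon(\cos\beta_0\,\nu+\sin\beta_0\,e_3)$ with $\nu$ an outer unit normal of $T$ at $w$ in the plane and $|\beta_0|<\frac\pi2$. Go along the top from $u$ to $w$, then along the arc from $\beta=\frac\pi2$ to $\beta_0$ (sign $+$).

All points of these curves are of the form (point of $T$) $+\,\varepsilon\cdot$(unit normal of $T$ there), so they are at distance exactly $\varepsilon$ from $T$ and lie on $\partial Q$. The arcs have length at most $\pi\varepsilon$. This proves (11).

If $y\in F_{\sigma(u)}$, then (10) and (11) give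
$$d_\pm(u,w)\ge m(u)-8\varepsilon.\tag{12}$$

**Step 4: only four regions can contain farthest points.** Define the closed sets $V_k=\{y\in S:|y-a_k|\le0.1\}$ for $k=0,1,2$, and $V_3=\{y\in S:|y|\le0.1\}$. They are pairwise disjoint, since the points $a_0,a_1,a_2,0$ are at mutual distances at least $1$. Note $3\varepsilon<0.01$.

(i) *$F_{\sigma(u)}\subset V_0\cup V_1\cup V_2\cup V_3$ for all $u\in B$.* If $y\in F_{\sigma(u)}$ is in no $V_j$, then $|w|>0.09$ and $|w-a_k|>0.09$ for all $k$. By (6), (4) and $s\le\eta/2$, we get $d_\pm(u,w)\le1-\eta+s\le1-s<1-8\varepsilon\le m(u)-8\varepsilon$, where $m(u)\ge1$ by (5). This contradicts (12).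

(ii) *If $|u|=s$, then $F_{\sigma(u)}\cap V_3=\emptyset$.* For $y\in V_3$ we have $|w|\le0.11$, so Step 3 of the planar estimates applies and (8) contradicts (12).

(iii) *If $|u|=s$ and $\langle u,a_k\rangle\ge0$, then $F_{\sigma(u)}\cap V_k=\emptyset$.* For $y\in V_k$ we have $|w-a_k|\le0.11$, so Step 4 of the planar estimates applies and (8) contradicts (12).

**Step 5: the covering.** Here the lemma is applied. Let $C_j=\{u\in B:F_{\sigma(u)}\cap V_j\ne\emptyset\}$, $j=0,1,2,3$. Each $C_j$ is closed: if $u_n\to u$ and $y_n\in F_{\sigma(u_n)}\cap V_j$, a subsequence of $y_n$ converges to some $y\in V_j$, and $\rho(\sigma(u_n),y_n)\ge\rho(\sigma(u_n),z)$ passes to the limit for each $z\in S$, since $\rho$ and $\sigma$ are continuous. By (i) the $C_j$ cover $B$, as farthest sets are nonempty. By (ii), $C_3\cap\partial B=\emptyset$. By (iii), $u\in C_k\cap\partial B$ implies $\langle u,a_k\rangle<0$. Lemma 1 gives $u\in B$ in three of the $C_j$. For $x=\sigma(u)$ the set $F_x$ meets three of the pairwise disjoint sets $V_j$, so $\operatorname{card}F_x\ge3$.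

Thus $\mathcal U\subset S_{(3)}$. A nonempty open subset of a Baire space is of second category, hence so is $S_{(3)}$. This proves Theorem A. $\blacksquare$

## Four farthest points at mutual distance $1/m$: a closed condition

We turn to Theorem B. For $m\in\mathbb N$ let $\mathcal E_m$ be the set of $S\in\mathcal S$ for which there are $x\in S$ and $y_1,\dots,y_4\in F_x$ with $|y_i-y_j|\ge1/m$ for $i\ne j$. Four distinct points have a positive least mutual distance, so
$$S_{(4)}=\bigcup_m\mathcal E_m.$$
We show that each $\mathcal E_m$ is closed and has dense complement; then it is nowhere dense.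

**Lemma 2.** If $S_n\to S$ in $\mathcal S$, $x_n,y_n\in S_n$, $x_n\to x\in S$, $y_n\to y\in S$, then $\rho_{S_n}(x_n,y_n)\to\rho_S(x,y)$.

*Proof.* Let $K=\operatorname{conv}S$, $K_n=\operatorname{conv}S_n$, and place $0$ in $\operatorname{int}K$. Since $h(K_n,K)\le h(S_n,S)$, $K_n\to K$. The support function of $K$ is bounded below by some $r_0>0$ on unit vectors and differs there from that of $K_n$ by at most $h(K_n,K)$. So with $\delta_n=h(K_n,K)/r_0\to0$,
$$(1-\delta_n)K\subset K_n\subset(1+\delta_n)K.$$

**Step 1: upper bound.** We project a shortest path from a surface outside $K_n$. By (N) choose $x_n',y_n'\in(1+\delta_n)S$ with $P_{K_n}x_n'=x_n$, $P_{K_n}y_n'=y_n$. Then $|x_n-x_n'|\le h((1+\delta_n)K,K_n)\to0$, and likewise for $y$. By (P) and the continuity of $\rho_S$,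
$$\rho_{S_n}(x_n,y_n)\le(1+\delta_n)\,\rho_S\Bigl(\frac{x_n'}{1+\delta_n},\frac{y_n'}{1+\delta_n}\Bigr)\to\rho_S(x,y).$$
So $\limsup\rho_{S_n}(x_n,y_n)\le\rho_S(x,y)$. In particular, if $p_n,q_n\in S_n$ both tend to $x$, then $\rho_{S_n}(p_n,q_n)\to0$.

**Step 2: lower bound.** Now the roles are exchanged. For large $n$, $\delta_n<1$ and $K\subset(1-\delta_n)^{-1}K_n$. By (N) choose $x_n'',y_n''\in(1-\delta_n)^{-1}S_n$ with $P_Kx_n''=x$, $P_Ky_n''=y$. As before $x_n''\to x$ and $y_n''\to y$, and by (P)
$$\rho_S(x,y)\le(1-\delta_n)^{-1}\rho_{S_n}\bigl((1-\delta_n)x_n'',(1-\delta_n)y_n''\bigr).$$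
The points $(1-\delta_n)x_n''$ and $x_n$ of $S_n$ both tend to $x$, and similarly for $y$. By the last remark of Step 1 the right side differs from $(1-\delta_n)^{-1}\rho_{S_n}(x_n,y_n)$ by a quantity tending to $0$. Hence $\liminf\rho_{S_n}(x_n,y_n)\ge\rho_S(x,y)$. $\square$

**$\mathcal E_m$ is closed.** Let $S_n\in\mathcal E_m$, $S_n\to S\in\mathcal S$, with corresponding $x_n,y_{1,n},\dots,y_{4,n}$. Pass to convergent subsequences, with limits $x,y_i\in S$ and $|y_i-y_j|\ge1/m$. Given $z\in S$ choose $z_n\in S_n$ with $z_n\to z$. From $\rho_{S_n}(x_n,y_{i,n})\ge\rho_{S_n}(x_n,z_n)$ Lemma 2 gives $\rho_S(x,y_i)\ge\rho_S(x,z)$. So $y_i\in F_x$ and $S\in\mathcal E_m$.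

## Four independent knobs against three parameters

It remains to approximate any surface by one outside $\mathcal E_m$. One would first try to take a quadruple tie $(x,y_1,\dots,y_4)$ and push the surface in a little near $y_1$. This shortens the distance from $x$ to points near $y_1$ and spoils the tie at $x$. But nothing in this argument prevents a new tie at a nearby $x'$, and there is a two-parameter family of $x'$ to control at once.

The way around is to treat all $x$ together and count. Here is the toy version. Let $f_1,\dots,f_4$ be Lipschitz functions on a disc, and let $t_i$ be a number subtracted from $f_i$. The vectors $t\in\mathbb R^4$ for which $f_1(x)-t_1=\dots=f_4(x)-t_4=\lambda$ for some $x$ and $\lambda$ are exactly the values of the map $(x,\lambda)\mapsto(f_i(x)-\lambda)_i$. It is locally Lipschitz on a $3$-dimensional domain, so its image in $\mathbb R^4$ is null, and almost every $t$ destroys all quadruple ties simultaneously. To carry this over, we need four deformation parameters such that the $i$-th farthest distance responds to the $i$-th parameter only, and at a definite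 rate.

### The deformation

Surfaces of class $C^\infty$ with positive Gauss curvature are dense in $\mathcal S$ (Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., Sect. 3.4). So let $S$ be such a surface; we find surfaces arbitrarily near $S$ that are not in $\mathcal E_m$.

Let $\mathsf n$ be the outer unit normal, and $II(v,v)=\langle d\mathsf n(v),v\rangle\ge\kappa|v|^2$ with $\kappa>0$. Let $\rho_0$ be the intrinsic metric of $S$, $D$ its intrinsic diameter, $r=\frac1{100m}$, and $\mathbf B(p,a)$ the closed $\rho_0$-ball.

**Step 1: finitely many boxes of ties.** Compactness reduces the problem to finitely many local ones. Let $Z_0\subset S^5$ be the set of $(x,y_1,\dots,y_4)$ with $y_i\in F_x$ and $|y_i-y_j|\ge1/m$ for $i\ne j$. It is compact. If $Z_0=\emptyset$, then $S\notin\mathcal E_m$ and we are done. Otherwise there are finitely many elements $(x^\alpha,y_1^\alpha,\dots,y_4^\alpha)\in Z_0$, $\alpha=1,\dots,N$, such that the interiors of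
$$W_\alpha=B_\alpha\times U_{\alpha,1}\times\dots\times U_{\alpha,4},\qquad B_\alpha=\mathbf B(x^\alpha,r),\quad U_{\alpha,i}=\mathbf B(y_i^\alpha,r),$$
cover $Z_0$.

**Step 2: the family $S_t$.** We install one knob per pair $(\alpha,i)$. Let $\varphi_{\alpha,i}:S\to[0,1]$ be smooth, equal to $1$ on $\mathbf B(y_i^\alpha,2r)$, with support in $\mathbf B(y_i^\alpha,3r)$. For $t=(t_{\alpha,i})\in\mathbb R^{4N}$, $|t|=\max|t_{\alpha,i}|$, let
$$X_t(p)=p-\sum_{\alpha,i}t_{\alpha,i}\varphi_{\alpha,i}(p)\,\mathsf n(p),\qquad p\in S.$$
The map $X_t$ depends smoothly on $(t,p)$ and $X_0=\mathrm{id}$. So for $|t|\le\tau$, $\tau$ small, $X_t$ is an embedding and $S_t=X_t(S)$ is a closed surface of positive curvature. By Hadamard's theorem $S_t\in\mathcal S$. Clearly $h(S_t,S)\to0$ as $t\to0$.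

**Step 3: how lengths respond.** We compute the first variation. Let $g_t$ be the metric on $S$ pulled back by $X_t$, $|v|_t=g_t(v,v)^{1/2}$, $L_t$ the length, and $\rho_t$ the distance of $g_t$, which is the intrinsic metric of $S_t$ transported to $S$. Write $a=(\alpha,i)$ and $A_a(v)=d\varphi_a(v)\,\mathsf n+\varphi_a\,d\mathsf n(v)$, so that $dX_t(v)=v-\sum_at_aA_a(v)$ and
$$\partial_{t_a}g_t(v,v)=-2\langle v,A_a(v)\rangle+2\sum_bt_b\langle A_a(v),A_b(v)\rangle .$$
Since $v\perp\mathsf n$, the first term is $-2\varphi_a\,II(v,v)$. So there is a constant $C>0$, independent of $t$, with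
$$\bigl|\partial_{t_a}g_t(v,v)+2\varphi_a\,II(v,v)\bigr|\le C|t|\,|v|_0^2.\tag{13}$$
Choose $\theta\in(0,1]$ with $\theta(D+2r)<30r$, and then $\tau$ so small that for $|t|\le\tau$
$$(1+\theta)^{-1}|v|_0\le|v|_t\le(1+\theta)|v|_0,\tag{14}$$
and also $C\tau\le\kappa$ and $\tau\le\frac{\kappa r}{32CD}$. As $\partial_{t_a}|v|_t=\partial_{t_a}g_t(v,v)/(2|v|_t)$ for $v\ne0$ and $\frac12|v|_0\le|v|_t\le2|v|_0$, (13) gives
$$\partial_{t_a}|v|_t\le-\tfrac\kappa4|v|_0\ \text{ where }\varphi_a=1,\qquad\partial_{t_a}|v|_t\le C\tau|v|_0\ \text{ everywhere}.\tag{15}$$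
In the first case $\partial_{t_a}g_t(v,v)\le(-2\kappa+C\tau)|v|_0^2\le-\kappa|v|_0^2$. In the second, $\varphi_a\,II\ge0$.

Fix $\alpha$ and let $R=\rho_0(x^\alpha,y_i^\alpha)=\max\rho_0(x^\alpha,\cdot)$, the same for all $i$. For $i\ne j$ we have $100r=\frac1m\le\rho_0(y_i^\alpha,y_j^\alpha)\le2R$, so $R\ge50r$.

### Locality and monotonicity

**Step 4: a knob does not affect the other three distances.** *Let $|t|\le\tau$, $x\in B_\alpha$, $y\in U_{\alpha,i}$, $j\ne i$. A $\rho_t$-shortest path $\gamma$ from $x$ to $y$ does not meet $\mathbf B(y_j^\alpha,3r)$.* Suppose it contains $q\in\mathbf B(y_j^\alpha,3r)$. Then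
$$L_0(\gamma)\ge\rho_0(x,q)+\rho_0(q,y)\ge(R-4r)+(100r-4r)=R+92r.$$
But by (14), $L_0(\gamma)\le(1+\theta)\rho_t(x,y)\le(1+\theta)^2\rho_0(x,y)\le(1+\theta)^2(R+2r)$. Since $(1+\theta)^2\le1+3\theta$ and $3\theta(R+2r)\le3\theta(D+2r)<90r$, this is $<R+92r$, a contradiction.

Consequently, *for $x\in B_\alpha$, $y\in U_{\alpha,i}$ and $|t|\le\tau$, $\rho_t(x,y)$ does not depend on $t_{\alpha,j}$, $j\ne i$.* If $t,t'$ differ only in that coordinate, then $g_t=g_{t'}$ off $\operatorname{supp}\varphi_{\alpha,j}\subset\mathbf B(y_j^\alpha,3r)$, so $\rho_{t'}(x,y)\le L_{t'}(\gamma)=L_t(\gamma)=\rho_t(x,y)$, and symmetrically.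

**Step 5: its own distance responds at a definite rate.** *If $t,t'$, both of norm $\le\tau$, differ only in the coordinate $a=(\alpha,i)$ and $t_a<t'_a$, then for $x\in B_\alpha$, $y\in U_{\alpha,i}$*
$$\rho_{t'}(x,y)\le\rho_t(x,y)-c\,(t'_a-t_a),\qquad c=\frac{\kappa r}8.\tag{16}$$
Let $\gamma$ be a $\rho_t$-shortest path from $x$ to $y$, a smooth geodesic of $g_t$. Since $\rho_0(x,y_i^\alpha)\ge R-r>2r$ and $\rho_0(y,y_i^\alpha)\le r$, the part of $\gamma$ in $\mathbf B(y_i^\alpha,2r)$, where $\varphi_a=1$, has $L_0$-length at least $r$. Also $L_0(\gamma)\le(1+\theta)^2D\le4D$. By (15), as the coordinate $a$ runs from $t_a$ to $t_a'$, the derivative of the length of the fixed curve $\gamma$ is at most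
$$-\tfrac\kappa4r+4C\tau D\le-\tfrac{\kappa r}8.$$
Hence $\rho_{t'}(x,y)\le L_{t'}(\gamma)\le L_t(\gamma)-c(t_a'-t_a)=\rho_t(x,y)-c(t'_a-t_a)$.

**Step 6: the four farthest distances.** We pass to maxima. The constants $\theta,\tau,c$ do not depend on $\alpha$. For $x\in B_\alpha$ and $|t|\le\tau$ put $f_{\alpha,i}(x,t)=\max_{y\in U_{\alpha,i}}\rho_t(x,y)$. By Step 4 it is independent of $t_{\alpha,j}$, $j\ne i$. By (16), in the situation of Step 5,
$$f_{\alpha,i}(x,t')\le f_{\alpha,i}(x,t)-c\,(t'_a-t_a).\tag{17}$$
And for $x,\tilde x\in B_\alpha$
$$|f_{\alpha,i}(x,t)-f_{\alpha,i}(\tilde x,t)|\le\rho_t(x,\tilde x)\le2\rho_0(x,\tilde x).\tag{18}$$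

### Bad parameters form a null set

**Step 7: counting dimensions in one box.** This is the toy computation made real. Let $Z_t\subset S^5$ be the set of $(x,y_1,\dots,y_4)$ such that each $y_i$ maximizes $\rho_t(x,\cdot)$ and $|X_t(y_i)-X_t(y_j)|\ge1/m$ for $i\ne j$. Then $S_t\in\mathcal E_m$ if and only if $Z_t\ne\emptyset$. Let
$$\mathcal N_\alpha=\{t\in[-\tau,\tau]^{4N}:Z_t\cap W_\alpha\ne\emptyset\}.$$
It is closed, by compactness of $W_\alpha$ and continuity of $\rho_t$ and $X_t$ in $t$; in particular it is measurable.

Fix all $t_{\beta,\cdot}$ with $\beta\ne\alpha$, and write $t_i=t_{\alpha,i}$ and $f_i(x,t_i)=f_{\alpha,i}(x,t)$, which is legitimate by Step 6. If $(x,y_1,\dots,y_4)\in Z_t\cap W_\alpha$, then $y_i\in U_{\alpha,i}$ realizes the maximum of $\rho_t(x,\cdot)$ over all of $S$, so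
$$f_1(x,t_1)=f_2(x,t_2)=f_3(x,t_3)=f_4(x,t_4)=\lambda,\qquad\lambda=\max\rho_t(x,\cdot)\in[0,2D].$$
Suppose $f_i(x,t_i)=\lambda$ and $f_i(\tilde x,\tilde t_i)=\tilde\lambda$ for all $i$. By (17) and (18),
$$c\,|t_i-\tilde t_i|\le|f_i(x,t_i)-f_i(x,\tilde t_i)|\le|f_i(x,t_i)-f_i(\tilde x,\tilde t_i)|+|f_i(\tilde x,\tilde t_i)-f_i(x,\tilde t_i)|\le|\lambda-\tilde\lambda|+2\rho_0(x,\tilde x).$$
So $(t_1,\dots,t_4)$ is a Lipschitz function of $(x,\lambda)$, defined on some subset of $B_\alpha\times[0,2D]$, a bounded part of a $3$-dimensional manifold; its values include the whole slice of $\mathcal N_\alpha$. For small $\delta$ this subset is covered by at most $M\delta^{-3}$ sets of diameter $\le\delta$ in the metric $\rho_0+|\cdot|$, with $M$ independent of $\delta$. The image of each lies in a cube of side $2\delta/c$. So the slice has outer measure at most $M\delta^{-3}(2\delta/c)^4$, which tends to $0$ with $\delta$: it is null in $\mathbb R^4$. By Fubini, $\mathcal N_\alpha$ is null in $\mathbb R^{4N}$, and so is $\bigcup_\alpha\mathcal N_\alpha$.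

**Step 8: no ties outside the boxes.** We must exclude ties that Step 7 does not see. *For $|t|$ small, $Z_t\subset\bigcup_\alpha W_\alpha$.* Otherwise there are $t_n\to0$ and points of $Z_{t_n}$ outside $\bigcup_\alpha\operatorname{int}W_\alpha$. Since $\rho_{t_n}\to\rho_0$ uniformly and $X_{t_n}\to\mathrm{id}$, an accumulation point lies in $Z_0$. It also lies outside the open set $\bigcup_\alpha\operatorname{int}W_\alpha\supset Z_0$, which is impossible.

By Step 7 there are arbitrarily small $t\notin\bigcup_\alpha\mathcal N_\alpha$. For these, by Step 8, $Z_t=\emptyset$, that is, $S_t\notin\mathcal E_m$; and $S_t\to S$ as $t\to0$. So the complement of $\mathcal E_m$ is dense.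

### End of the proof of Theorem B

Each $\mathcal E_m$ is closed with dense complement, hence nowhere dense, and $S_{(4)}=\bigcup_m\mathcal E_m$ is of first category. For $n\ge4$, $S_{(n)}\subset S_{(4)}$ is of first category. For $n\le3$, $S_{(n)}\supset S_{(3)}$ is of second category by Theorem A. So $S_{(n)}$ is of second category if and only if $n\le3$. A surface outside $S_{(4)}$ has $\operatorname{card}F_x\le3$ for all $x$, which therefore holds for most $S\in\mathcal S$. A surface in $\mathcal U\setminus S_{(4)}$ has in addition, by Theorem A, a point with $\operatorname{card}F_x\ge3$. So for most $S$ in the open set $\mathcal U$ we have $\max_x\operatorname{card}F_x=3$. $\blacksquare$
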